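# Strongly clean rings in which $ab=1$ does not force $ba=1$

All rings are associative with identity, ring maps preserve $1$, and subrings contain the same $1$. Operators are written on the left.

## 1. Two shifts, on polynomials and on power series

Let $k$ be a field. On the vector space $k[x]$ consider the two operators
$$b(f)=xf,\qquad a(f)=\frac{f-f(0)}{x}.$$
In terms of coefficient sequences, $b$ shifts to the right and inserts a $0$, while $a$ shifts to the left and forgets the constant term. Then $ab(f)=a(xf)=f$, so $ab=1$. But $ba(f)=f-f(0)$, so $ba(1)=0$ and $ba\ne1$.

**Definition.** A ring is *Dedekind finite* if $ab=1$ implies $ba=1$ for all its elements $a,b$.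

So $\operatorname{End}_k(k[x])$ is not Dedekind finite. Let us now ask something else about the same two operators: can each be written as an idempotent plus a unit that commute with each other?

*The operator $a$ on $k[x]$.* Each polynomial is killed by some power of $a$, so $1+a+a^2+\cdots$ makes sense on $k[x]$ (a finite sum on each polynomial) and is inverse to $1-a$. Hence $a=1+(a-1)$ is an idempotent plus a unit, and the two commute.

*The operator $b$ on $k[x]$.* Suppose $b=e+u$ with $e=e^2$, $u$ a unit and $eu=ue$. Then $e$ commutes with $b$. An operator commuting with multiplication by $x$ is $k[x]$-linear, so it is multiplication by some polynomial $g$. From $g^2=g$ we get $g=0$ or $g=1$. So $u$ is $b$ or $b-1$, that is, multiplication by $x$ or by $x-1$. Neither is surjective on $k[x]$. So $b$ has no such decomposition.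

Now let both operators act, by the same formulas, on the larger space $k[[x]]$. Again $ab=1$ and $ba\neq1$. This time $b$ is easy: $1-x$ is invertible in $k[[x]]$, so $b=1+(b-1)$ is an idempotent plus a commuting unit. The interesting operator is $a$. We cannot take $e=0$, because $a$ kills $1$. We cannot take $e=1$, because
$$a\Big(\frac1{1-x}\Big)=\frac1x\Big(\frac1{1-x}-1\Big)=\frac1{1-x},$$
so $a-1$ has a kernel. We need an idempotent that separates $1$ from $1/(1-x)$.

Look first at the rational power series $f=p/q$ with $q(0)\neq0$. Division with remainder gives $f=h+r/q$ with $h$ a polynomial and $r/q$ proper, meaning $\deg r<\deg q$ (or $r=0$). This decomposition is unique, since a proper fraction that is a polynomial is $0$. On polynomials $1-a$ is bijective, as we saw. If $f=r/q$ is proper, then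
$$a(f)=\frac{(r-f(0)q)/x}{q},$$
and the numerator has degree at most $\deg q-1$, so $a(f)$ is proper with the same denominator. For fixed $q$, the proper fractions with denominator $q$ form a finite-dimensional space stable under $a$. The kernel of $a$ consists of the constants, and no nonzero constant is proper. So $a$ is injective on that space, hence bijective. Therefore, if $e$ sends a rational series to its polynomial part, then $e$ commutes with $a$, and $a-e$ is bijective: it is $a-1$ on polynomials and $a$ on proper fractions. For instance, $\frac{x^2}{1-x}=(-1-x)+\frac1{1-x}$ is sent by $a$ to $\frac{x}{1-x}=-1+\frac1{1-x}$, and indeed $a(-1-x)=-1$.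

To extend the notion of polynomial part to all power series, so that it still commutes with $a$, we recall two textbook facts. A module $M$ over a principal ideal domain $K$ is *divisible* if every nonzero $p\in K$ acts surjectively on $M$. By Baer's criterion a divisible module over a PID is injective: to extend $g:(p)\to M$ to $K$, pick $m$ with $pm=g(p)$ and send $1\mapsto m$. And an injective submodule is always a direct summand.

Let $K=k[t]$ act on $k[[x]]$ with $t$ acting as $a$. The submodule $k[x]$ is divisible. To see this, write a nonzero $p\in K$ as $t^mq$ with $q(0)\ne0$. The operator $a$ is surjective on $k[x]$, and $q(a)$ is bijective on $k[x]$, because it is a nonzero constant plus a locally nilpotent operator that is a polynomial in $a$ without constant term. So $k[x]$ is injective and $k[[x]]=k[x]\oplus V_2$ with $V_2$ stable under $a$. On $V_2$ the operator $a$ is injective, since $\ker a=k\subseteq k[x]$. It is surjective, since $V_2\cong k[[x]]/k[x]$ and $a$ is surjective on $k[[x]]$. With $e$ the projection onto $k[x]$ along $V_2$, the operator $a-e$ is bijective and commutes with $e$.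

So in $\operatorname{End}_k(k[[x]])$ we have $ab=1\ne ba$, and both $a$ and $b$ decompose.

**Definition.** An element $a$ of a ring $R$ is *strongly clean* if $a=e+u$ with $e=e^2\in R$, $u$ a unit of $R$ and $eu=ue$. The ring $R$ is *strongly clean* if all its elements are.

The example leads to the following question, which the paper "Central Quasipolar Rings" records as an open problem: *is every strongly clean ring Dedekind finite?* We shall see that the answer is no, and that much more is true.

**Theorem A.** Every algebra $R$ over a field $k$ is a unital subalgebra of a strongly clean $k$-algebra. Hence there is a strongly clean ring that is not Dedekind finite.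

A stronger statement, Theorem B, is the subject of Sections 5 to 8.

## 2. Local rings, the integers, matrices, and a first attempt at a proof

In a local ring, for each $a$ either $a$ or $1-a$ is a unit, so $a=0+a$ or $a=1+(a-1)$ shows that local rings are strongly clean. They are also Dedekind finite: if $ab=1$, then $ba$ is idempotent, so it is $0$ or $1$. If it were $0$, then $1=(ab)(ab)=a(ba)b=0$, which is false in a local ring.

The ring $\mathbb Z$ is not strongly clean: its idempotents are $0,1$ and its units $\pm1$, so only $-1,0,1,2$ are strongly clean. Already $3$ is not.

For endomorphism rings, strong cleanness is a statement about decompositions.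

**Splitting criterion (1).** Let $V$ be a module over some ring and $f$ an endomorphism of $V$. Then $f$ is strongly clean in the endomorphism ring of $V$ if and only if $V=V_1\oplus V_2$ with submodules $V_1,V_2$ stable under $f$, with $1-f$ bijective on $V_1$ and $f$ bijective on $V_2$.

*Proof.* Given the decomposition, let $e$ be the projection onto $V_1$ along $V_2$. Since $V_1,V_2$ are $f$-stable, $ef=fe$. The map $f-e$ equals $f-1$ on $V_1$ and $f$ on $V_2$, so it is bijective, and $f=e+(f-e)$. Conversely, let $f=e+u$ be a strongly clean decomposition, and put $V_1=eV$, $V_2=(1-e)V$. Both are stable under $u$, $u^{-1}$ and $f$, since these commute with $e$. On $V_1$ we have $1-f=-u$, and on $V_2$ we have $f=u$. $\square$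

If $V$ is a finite-dimensional vector space, Fitting's lemma gives $V=\ker f^n\oplus \operatorname{im} f^n$ for large $n$, with $f$ nilpotent on the first summand (so $1-f$ is bijective there) and bijective on the second. So matrix rings $M_n(k)$ are strongly clean, and they are Dedekind finite by linear algebra.

Now try to prove that the answer is yes. Let $ab=1$ and $a=e+u$ as in the definition. Then $e$ commutes with $a$. In the corner $(1-e)R(1-e)$, the element $a(1-e)=u(1-e)$ is invertible, with inverse $u^{-1}(1-e)$, so nothing goes wrong there. In the corner $eRe$ (a ring with identity $e$) we have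
$$(ae)(ebe)=aebe=eabe=e,\qquad e-ae=-ue .$$
So $ae$ is right invertible and $e-ae$ is invertible in $eRe$. We would now like to conclude that $ae$ is invertible, and here the argument stops, because the conclusion is false: the operator $a$ on $k[x]$ is right invertible, $1-a$ is invertible, and $a$ is not injective. Using a decomposition of $b$ as well cannot help, since in $\operatorname{End}_k(k[[x]])$ both $a$ and $b$ are strongly clean. A proof would have to use the strong cleanness of further elements.

## 3. Infinite-dimensional endomorphism rings and their duals

Turn to building a counterexample. The first candidate is $\operatorname{End}_k(W)$ itself, with $W$ infinite-dimensional. It always fails.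

**Remark (2).** If $\dim_kW=\infty$, then $\operatorname{End}_k(W)$ is not strongly clean.

*Proof.* Write $W=W''\oplus W'$ with $W''\cong k[x]$, and let $T$ be multiplication by $x$ on $W''$ and $0$ on $W'$. View $W$ as a $k[t]$-module through $T$; its torsion submodule is $W'$, and $W/W'\cong k[t]$. If $T$ were strongly clean, (1) would give $k[t]$-submodules with $W=W_1\oplus W_2$, with $1-t$ bijective on $W_1$ and $t$ bijective on $W_2$. Dividing out torsion, which respects direct sums, gives $k[t]\cong \overline W_1\oplus\overline W_2$, with $1-t$ surjective on $\overline W_1$ and $t$ surjective on $\overline W_2$. Two nonzero ideals of $k[t]$ meet nontrivially, so one summand is $0$ and the other is isomorphic to $k[t]$. But neither $t$ nor $1-t$ is surjective on $k[t]$. $\square$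

The obstruction is a free piece $k[t]$: there $t$ is injective but has no reason to be surjective. Section 1 shows the way out. Write $W^*=\operatorname{Hom}_k(W,k)$ and $T^*\varphi=\varphi\circ T$. Identify $k[x]^*$ with $k[[x]]$ by $\varphi\leftrightarrow\sum_i\varphi(x^i)x^i$. Then $(b^*\varphi)(x^i)=\varphi(x^{i+1})$, so $b^*$ is the operator $a$ on $k[[x]]$. The operator $b$ on $k[x]$ was not strongly clean, but its dual is. Dualizing turns injective into surjective, hence torsion-free modules into divisible ones, and divisible modules over a PID are injective and split off. This works for every operator.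

**Lemma 1.** Let $W$ be a $k$-vector space and $T\in\operatorname{End}_k(W)$. Then $T^*$ is a strongly clean element of $\operatorname{End}_k(W^*)$.

*Proof.* Let $K=k[t]$ act on $W$ with $t$ acting as $T$, and on $V:=W^*$ with $t$ acting as $T^*$. Then $p\in K$ acts on $V$ as $p(T)^*$. The dual of any $K$-module is a $K$-module in this way, and duals of $K$-linear maps are $K$-linear.

**Step 1: treat the torsion of $W$.** The purpose is to find the part of $V$ on which duality of bijections already decides matters. The torsion submodule is the direct sum of its primary parts. Write $\operatorname{Tor}(W)=W_0\oplus W_1$, where $W_0=\bigcup_n\ker T^n$ is the $t$-primary part and $W_1$ is the sum of the $p$-primary parts over monic irreducible $p\neq t$. On $W_0$ the operator $t$ is locally nilpotent, so $1-t$ is bijective with inverse $\sum_nt^n$. Dualizing, $1-t$ is bijective on $W_0^*$. On $W_1$ the operator $t$ is bijective: if $p\ne t$ is irreducible, then $\alpha t+\beta p^m=1$ for some $\alpha,\beta\in K$, so $\alpha$ inverts $t$ on $\ker p^m$. Dualizing, $t$ is bijective on $W_1^*$.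

**Step 2: split off the rest.** The purpose is to write $V$ as a divisible module plus the duals from Step 1. Dualizing $0\to\operatorname{Tor}(W)\to W\to W/\operatorname{Tor}(W)\to0$ gives an exact sequence of $K$-modules
$$0\to D\to V\to W_0^*\oplus W_1^*\to0,\qquad D=(W/\operatorname{Tor}(W))^*. \tag{3}$$
A nonzero $p\in K$ acts injectively on the torsion-free module $W/\operatorname{Tor}(W)$. The dual of an injective linear map over a field is surjective, so $p$ acts surjectively on $D$. Hence $D$ is divisible, so injective, so (3) splits:
$$V\cong D\oplus W_0^*\oplus W_1^*\quad\text{as $K$-modules.}$$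

**Step 3: split $D$.** The purpose is to separate the part of $D$ where $t$ has a kernel, as we separated $k[x]$ inside $k[[x]]$. Let $D_0=\{d\in D:t^nd=0\text{ for some }n\}$. We claim that $D_0$ is divisible. If $d\in D_0$, choose $d'\in D$ with $td'=d$; then $d'$ is killed by a power of $t$, so $d'\in D_0$. Thus $t$ is surjective on $D_0$. If $q\in K$ is coprime to $t$, then $\alpha q+\beta t^n=1$ for suitable $\alpha,\beta$ (depending on $n$), so $q$ is bijective on each $\ker(t^n|_D)$ and hence on $D_0$. Every nonzero element of $K$ is $t^mq$ with $q$ coprime to $t$, so the claim holds.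

So $D_0$ is injective, and $D=D_0\oplus D'$ as $K$-modules. On $D_0$ the operator $t$ is locally nilpotent, so $1-t$ is bijective. On $D'$ the operator $t$ is surjective, because $D'\cong D/D_0$ is a quotient of a divisible module; and it is injective, because its kernel lies in $D_0\cap D'=0$.

**Step 4: assemble.** We now have $V=V_1\oplus V_2$ with $V_1\cong D_0\oplus W_0^*$ and $V_2\cong D'\oplus W_1^*$ as $K$-modules, where $1-T^*$ is bijective on $V_1$ and $T^*$ is bijective on $V_2$. By (1), $T^*$ is strongly clean. $\square$

## 4. A tower of endomorphism rings of dual spaces

Lemma 1 makes duals of operators strongly clean. To use it, we must realize the elements of a given algebra as duals of operators. Dualizing reverses products, so we start from an action that reverses them too, namely right multiplication.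

**Lemma 2.** Let $R$ be a $k$-algebra. For $r\in R$ let $\rho_r\in\operatorname{End}_k(R)$, $\rho_r(x)=xr$. Then $\iota:R\to\operatorname{End}_k(R^*)$, $\iota(r)=(\rho_r)^*$, is an injective unital algebra homomorphism, and every $\iota(r)$ is strongly clean in $\operatorname{End}_k(R^*)$.

*Proof.* By definition $(\iota(r)\varphi)(x)=\varphi(xr)$. Hence
$$(\iota(r)\iota(s)\varphi)(x)=(\iota(s)\varphi)(xr)=\varphi(xrs)=(\iota(rs)\varphi)(x).$$
Clearly $\iota$ is $k$-linear and $\iota(1)=1$. If $r\ne0$, choose $\varphi\in R^*$ with $\varphi(r)\ne0$; then $(\iota(r)\varphi)(1)=\varphi(r)\neq0$, so $\iota(r)\ne0$. Finally, Lemma 1 with $W=R$, $T=\rho_r$ shows that $\iota(r)$ is strongly clean. $\square$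

The larger ring $\operatorname{End}_k(R^*)$ decomposes the elements of $R$, but not all of its own elements: if $\dim_kR=\infty$, then $R^*$ is infinite-dimensional and Remark (2) applies. So we repeat the construction and take the union.

**Proof of Theorem A.** Put $R_0=R$ and $R_{m+1}=\operatorname{End}_k(R_m^*)$, and regard $R_m$ as a unital subalgebra of $R_{m+1}$ through Lemma 2. Let $R_\infty=\bigcup_mR_m$.

**Step 1: $R_\infty$ is strongly clean.** Let $a\in R_\infty$, say $a\in R_m$. By Lemma 2 there are in $R_{m+1}$ an idempotent $e$ and a unit $u$ with $a=e+u$ and $eu=ue$. The equations $e^2=e$, $uu^{-1}=u^{-1}u=1$, $eu=ue$ and $a=e+u$ persist in $R_\infty\supseteq R_{m+1}$, since all inclusions are unital. So $a$ is strongly clean in $R_\infty$.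

**Step 2: a failure of Dedekind finiteness persists.** Take $R_0=\operatorname{End}_k(k[x])$ with the operators $a,b$ of Section 1. Then $ab=1$ and $ba\neq1$ in $R_0$, hence in $R_\infty$. So $R_\infty$ is a strongly clean ring that is not Dedekind finite. $\blacksquare$

## 5. Commuting families, matrices, and arbitrary base rings

The tower decomposes one element at a time, over a field. Here is a stronger statement.

**Theorem B.** Let $k$ be a commutative ring (e.g. $k=\mathbb Z$) and $R$ a $k$-algebra. Then $R$ is a unital $k$-subalgebra of a $k$-algebra $\widehat R$ with $|\widehat R|\le\max(|R|,\aleph_0)$ such that, for every $n\ge1$, every finite family $c_1,\dots,c_r$ of pairwise commuting elements of $M_n(\widehat R)$, and every $s$ in the $k$-subalgebra generated by them, there is an idempotent $e\in M_n(\widehat R)$ commuting with all $c_i$ and with $s-e$ a unit. In particular all matrix rings $M_n(\widehat R)$, $n\ge1$, are strongly clean.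

Since every ring is a $\mathbb Z$-algebra, every ring is a unital subring of a strongly clean ring.

Without a field we need another dual. For an abelian group $X$ put $X^\vee=\operatorname{Hom}_{\mathbb Z}(X,\mathbb Q/\mathbb Z)$. We use two textbook facts: $X\mapsto X^\vee$ is exact, because $\mathbb Q/\mathbb Z$ is an injective abelian group, and for every $0\neq x\in X$ there is $\varphi\in X^\vee$ with $\varphi(x)\ne0$. If $X$ is a module over a commutative ring $K$, so is $X^\vee$, by $(q\varphi)(x)=\varphi(qx)$.

*Example.* The element $3\in\mathbb Z$ is not strongly clean. Now let $\mathbb Z$ act on $\mathbb Z^\vee=\mathbb Q/\mathbb Z=\mathbb Z(3^\infty)\oplus C$, where $\mathbb Z(3^\infty)$ is the $3$-primary part and $C$ the sum of the other primary parts. Multiplication by $3$ is locally nilpotent on $\mathbb Z(3^\infty)$, so $1-3$ is bijective there, and $3$ is bijective on $C$. By (1), $3$ is strongly clean in $\operatorname{End}(\mathbb Q/\mathbb Z)$.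

Now try to repeat Lemma 1. Commuting elements $c_1,\dots,c_r$ make $W=R$ a module over $K=k[x_1,\dots,x_r]$, and we want $s-e$ invertible with $e$ a $K$-linear idempotent on $W^\vee$. The argument of Lemma 1 used that $K$ is a PID, so that the dual of a torsion-free module, being divisible, is injective. This step already breaks for $K=k[x,y]$ with $k$ a field. Let $W=\mathfrak m=(x,y)$. It is torsion-free, so $\mathfrak m^\vee$ is divisible. But it is not injective. Tensor-hom adjunction gives $\operatorname{Hom}_K(M,\mathfrak m^\vee)\cong(M\otimes_K\mathfrak m)^\vee$, naturally in $M$. Under it, the restriction map $\operatorname{Hom}_K(K,\mathfrak m^\vee)\to\operatorname{Hom}_K(\mathfrak m,\mathfrak m^\vee)$ becomes the dual of the multiplication $\mu:\mathfrak m\otimes_K\mathfrak m\to\mathfrak m$. The element $z=x\otimes y-y\otimes x$ satisfies $\mu(z)=0$, and $z\neq0$ because its image in $\mathfrak m/\mathfrak m^2\otimes_k\mathfrak m/\mathfrak m^2$ is nonzero. A $\varphi\in(\mathfrak m\otimes_K\mathfrak m)^\vee$ with $\varphi(z)\ne0$ is not of the form $\psi\circ\mu$. So restriction is not surjective, and $\mathfrak m^\vee$ is not injective.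

The way past this point has two parts. First, what Lemma 1 did with an injective module and the operator $t$ works for an injective object in any Grothendieck category together with a natural endomorphism; no PID is needed (Section 6). Second, although $W^\vee$ need not be injective as a $K$-module, it is the value at $K$ of a functor that is injective in a suitable functor category (Section 7).

## 6. Natural endomorphisms of injective objects

A *Grothendieck category* is an abelian category with arbitrary coproducts (hence all colimits), with exact filtered colimits, and with a generator. The modules over a ring form one. We need the following notions and textbook facts.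

A subobject $N\subseteq E$ is *essential* if every nonzero subobject of $E$ meets $N$ in a nonzero subobject. For instance, $\mathbb Z\subseteq\mathbb Q$ is essential, while $\mathbb Z\oplus0\subseteq\mathbb Z\oplus\mathbb Z$ is not. In a Grothendieck category every object $N$ has an *injective hull*, that is, an injective object $E\supseteq N$ in which $N$ is essential. For an ascending chain $N_1\subseteq N_2\subseteq\cdots$ of subobjects, the union $\bigcup_nN_n$ is the colimit of the chain. Injective subobjects are direct summands, and direct summands of injective objects are injective.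

An *endomorphism $\tau$ of the identity functor* of $\mathcal A$ is a family of morphisms $\tau_X:X\to X$ with $f\tau_X=\tau_Yf$ for every $f:X\to Y$. In modules over a commutative ring $K$, multiplication by a fixed $s\in K$ is an example. Applying the condition to inclusions $D'\subseteq D$, we see that $\tau_D$ maps every subobject $D'$ into itself and restricts to $\tau_{D'}$. The families $\tau^n$ and $1-\tau$ are again endomorphisms of the identity functor.

**Lemma 3.** Let $\mathcal A$ be a Grothendieck category, $\tau$ an endomorphism of the identity functor of $\mathcal A$, and $D$ an injective object. Then there is an idempotent $\varepsilon\in\operatorname{End}_{\mathcal A}(D)$ such that $\tau_D-\varepsilon$ is an automorphism of $D$.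

*Proof.* We write $\tau$ for every $\tau_X$.

**Step 1: choose the decomposition.** We want one summand that contains everything killed by a power of $\tau$, and no more than necessary. Let $N=\bigcup_n\ker\tau_D^n$, and let $E$ be an injective hull of $N$. As $D$ is injective, the inclusion $N\to D$ extends to $g:E\to D$. Since $\ker g\cap N=0$ and $N$ is essential in $E$, $g$ is mono. Let $D_1=g(E)\subseteq D$. So $D_1$ is injective, $N\subseteq D_1$ is essential, and $D=D_1\oplus D_2$ for some $D_2$, which is injective too. By naturality $\tau$ maps $D_1$ and $D_2$ into themselves.

**Step 2: $1-\tau$ is an automorphism of $N$.** On $\ker\tau_D^n$ the morphism $1-\tau$ has the inverse $1+\tau+\dots+\tau^{n-1}$. On $\ker\tau_D^{n}\subseteq\ker\tau_D^{n+1}$ the inverses for $n$ and $n+1$ agree, because $\tau^n=0$ there. So they define a morphism on the colimit $N$. It is inverse to $1-\tau$, since this holds on each $\ker\tau_D^n$.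

**Step 3: $1-\tau$ is an automorphism of $D_1$.** Essentiality transports Step 2 from $N$ to $D_1$. First, $\ker((1-\tau)_{D_1})\cap N=\ker((1-\tau)_N)=0$, so $(1-\tau)_{D_1}$ is mono by essentiality. Its image $I\cong D_1$ is injective, so $D_1=I\oplus C$. Since $I\supseteq(1-\tau)N=N$, we get $C\cap N\subseteq C\cap I=0$, so $C=0$ by essentiality. Hence $I=D_1$.

**Step 4: $\tau$ is an automorphism of $D_2$.** Injectivity holds because the kernel was placed in $D_1$: we have $\ker\tau_{D_2}\subseteq N\cap D_2\subseteq D_1\cap D_2=0$. So $\tau_{D_2}$ is mono, its image $\tau D_2\cong D_2$ is injective, and $D_2=\tau D_2\oplus C$. By naturality $\tau$ maps $C$ into $C$, and it also maps $C$ into $\tau D_2$. So $\tau C\subseteq C\cap\tau D_2=0$, that is, $C\subseteq\ker\tau_{D_2}=0$. Hence $\tau D_2=D_2$.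

**Step 5: conclude.** Let $\varepsilon$ be the projection onto $D_1$ along $D_2$. Then $\tau_D-\varepsilon$ is $\tau-1$ on $D_1$ and $\tau$ on $D_2$, so it is an automorphism of $D$. $\square$

With $\mathcal A$ the category of abelian groups, $D=\mathbb Q/\mathbb Z$ and $\tau=3$, we get $N=D_1=\mathbb Z(3^\infty)$ and $D_2=C$, as in the example of Section 5. With $\mathcal A$ the category of $k[t]$-modules, $D=k[[x]]$ with $t$ acting as $a$, and $\tau=t$, we get $N=D_1=k[x]$, as in Section 1; here $D$ is injective because it is the dual of the torsion-free module $k[x]$ with $t$ acting as $b$, as in Step 2 of Lemma 1.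

## 7. The functor $F\mapsto\operatorname{Hom}_K(F,W)^\vee$

Let $K$ be a commutative ring. A $K$-module $F$ is *finitely presented* if there is an exact sequence $K^m\to K^n\to F\to0$ with $m,n$ finite. We use three textbook facts. Every $K$-module is a filtered colimit of finitely presented ones. If $F$ is finitely presented, then $\operatorname{Hom}_K(F,-)$ commutes with filtered colimits. If $\mathcal C$ is a small additive category, the additive functors $\mathcal C\to\mathrm{Ab}$ form a Grothendieck category, in which kernels, cokernels, limits and colimits are computed pointwise.

**Lemma 4.** Let $K$ be a commutative ring, $W$ a $K$-module, $V=W^\vee$ (a $K$-module), and $s\in K$. There is an idempotent $e\in\operatorname{End}_K(V)$ such that $s-e$ is a unit of $\operatorname{End}_K(V)$, where $s$ also denotes multiplication by $s$ on $V$.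

*Proof.* Let $\mathcal C$ be a small skeleton of the category of finitely presented $K$-modules, with $K\in\mathcal C$, and let $\mathcal A$ be the category of additive functors $\mathcal C\to\mathrm{Ab}$. Define $D\in\mathcal A$ by
$$D(F)=\operatorname{Hom}_K(F,W)^\vee .$$
This is covariant: $h:F\to F'$ induces $\operatorname{Hom}_K(F',W)\to\operatorname{Hom}_K(F,W)$, $f'\mapsto f'h$, and the dual of that map is $D(h):D(F)\to D(F')$.

*Example.* For $K=\mathbb Z$ we have $D(\mathbb Z)=W^\vee=V$. Let $W[n]$ be the kernel of multiplication by $n$ on $W$. Then $D(\mathbb Z/n)=W[n]^\vee\cong V/nV$, by dualizing $0\to W[n]\to W\xrightarrow{\,n\,}W$. So $D$ remembers $V$ together with its quotients $V/nV$ and more.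

**Step 1: $D$ is a limit of simpler functors.** This reduces the study of morphisms into $D$ to finitely presented modules in place of $W$. Write $W=\varinjlim_iW_i$ as a filtered colimit with $W_i\in\mathcal C$. For $F\in\mathcal C$ we have $\operatorname{Hom}_K(F,W)=\varinjlim_i\operatorname{Hom}_K(F,W_i)$. Dualizing turns colimits into limits, so
$$D=\varprojlim_iD_i,\qquad D_i(F)=\operatorname{Hom}_K(F,W_i)^\vee,$$
where $v:W_i\to W_j$ in the system induces $D_j\to D_i$, dual to $f\mapsto vf$.

**Step 2: compute $\operatorname{Hom}_{\mathcal A}(G,D_i)$.** The purpose is to show that it is $G(W_i)^\vee$, by an argument of Yoneda type. Let $G\in\mathcal A$. A family of additive maps $\eta_F:G(F)\to D_i(F)$ is the same as a family of biadditive maps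
$$\beta_F:G(F)\times\operatorname{Hom}_K(F,W_i)\to\mathbb Q/\mathbb Z,\qquad \beta_F(g,f)=\eta_F(g)(f).$$
Naturality, $\eta_{F'}G(h)=D_i(h)\eta_F$ for $h:F\to F'$, says exactly that
$$\beta_{F'}(G(h)g,f')=\beta_F(g,f'h)\quad\text{for all }g\in G(F),\ f'\in\operatorname{Hom}_K(F',W_i). \tag{4}$$
Take $F'=W_i$, $h=f:F\to W_i$ and $f'=\mathrm{id}$ in (4). This gives
$$\beta_F(g,f)=\beta_{W_i}(G(f)g,\mathrm{id}).$$
So $\beta$ is determined by $\theta=\beta_{W_i}(-,\mathrm{id})\in G(W_i)^\vee$. Conversely, let $\theta\in G(W_i)^\vee$ and put $\beta_F(g,f)=\theta(G(f)g)$. This is biadditive because $G$ is additive. It satisfies (4), since $\theta(G(f')G(h)g)=\theta(G(f'h)g)$. And $\beta_{W_i}(g,\mathrm{id})=\theta(g)$. So $\beta\leftrightarrow\theta$ is a bijection, clearly additive: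
$$\operatorname{Hom}_{\mathcal A}(G,D_i)\cong G(W_i)^\vee. \tag{5}$$

**Step 3: (5) is natural in $G$ and in $W_i$.** This is needed for passing to the limit and to exact sequences. For $\gamma:G'\to G$, composing $\eta$ with $\gamma$ replaces $\beta_F(g,f)$ by $\beta_F(\gamma_Fg',f)$, so $\theta$ is replaced by $\theta\circ\gamma_{W_i}$. For $v:W_i\to W_j$, let $\beta$ correspond to a morphism $G\to D_j$ and to $\theta\in G(W_j)^\vee$. The composite $G\to D_j\to D_i$ corresponds to $(g,f)\mapsto\beta_F(g,vf)$. Its value at $f=\mathrm{id}_{W_i}$ is $\beta_{W_i}(g,v)=\theta(G(v)g)$. So the composite corresponds to $\theta\circ G(v)=G(v)^\vee(\theta)$.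

**Step 4: $D$ is injective.** From Steps 1 to 3, naturally in $G$,
$$\operatorname{Hom}_{\mathcal A}(G,D)\cong\varprojlim_i\operatorname{Hom}_{\mathcal A}(G,D_i)\cong\varprojlim_iG(W_i)^\vee\cong\Big(\varinjlim_iG(W_i)\Big)^\vee .$$
The right side is exact in $G$: exactness in $\mathcal A$ is pointwise, filtered colimits of abelian groups are exact, and $(-)^\vee$ is exact. So $\operatorname{Hom}_{\mathcal A}(-,D)$ is exact, that is, $D$ is injective.

**Step 5: a natural endomorphism of the identity functor.** We turn multiplication by $s$ into the input of Lemma 3. For $q\in K$ and $F\in\mathcal C$ let $q_F:F\to F$ be multiplication by $q$; it is $K$-linear since $K$ is commutative, and $q_{F'}h=hq_F$ for all $h:F\to F'$. For $G\in\mathcal A$ put $\tau_G=(G(s_F))_F$. It is an endomorphism of $G$, since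
$$G(h)G(s_F)=G(hs_F)=G(s_{F'}h)=G(s_{F'})G(h).$$
It is natural in $G$: for $\gamma:G\to G'$, naturality of $\gamma$ with respect to $s_F$ is the equation $\gamma_FG(s_F)=G'(s_F)\gamma_F$. So $\tau$ is an endomorphism of $\mathrm{id}_{\mathcal A}$. By Lemma 3 there is an idempotent $\varepsilon\in\operatorname{End}_{\mathcal A}(D)$ with $\tau_D-\varepsilon$ invertible.

**Step 6: evaluate at $K$.** This brings the result back to $V$. The isomorphism $\operatorname{Hom}_K(K,W)\cong W$, $f\mapsto f(1)$, gives $D(K)\cong W^\vee=V$. Precomposition with $q_K$ sends $f$ to $x\mapsto f(qx)$, whose value at $1$ is $qf(1)$. So it corresponds to multiplication by $q$ on $W$, and $D(q_K)$ is multiplication by $q$ on $V$. In particular $(\tau_D)_K=D(s_K)$ is multiplication by $s$.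

Put $e=\varepsilon_K$. It is idempotent, and $s-e=(\tau_D-\varepsilon)_K$ has inverse $(\tau_D-\varepsilon)^{-1}_K$. Both $\varepsilon$ and $(\tau_D-\varepsilon)^{-1}$ are natural transformations $D\to D$, so their components at $K$ commute with $D(q_K)$ for every $q\in K$, which means that they are $K$-linear. So $e\in\operatorname{End}_K(V)$ is idempotent and $s-e$ is a unit of $\operatorname{End}_K(V)$. $\square$

## 8. Proof of Theorem B

**Step 1: embed $R$ in $R'=\operatorname{End}_k(R^\vee)$.** This is the analogue of Lemma 2. Let $V=R^\vee$ with the left $R$-action $(y\varphi)(x)=\varphi(xy)$ for $y\in R$. As in Lemma 2, $(y(z\varphi))(x)=(z\varphi)(xy)=\varphi(xyz)=((yz)\varphi)(x)$. The image of $k$ in $R$ is central, so $\lambda\in k$ acts by $(\lambda\varphi)(x)=\varphi(\lambda x)$, the usual $k$-structure on $R^\vee$, and each $y\in R$ acts $k$-linearly. So $R\to R'=\operatorname{End}_k(V)$ is a unital $k$-algebra homomorphism. It is injective: for $0\neq y\in R$ some $\varphi\in R^\vee$ has $\varphi(y)\ne0$, and then $(y\varphi)(1)=\varphi(y)\neq0$.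

**Step 2: decompose commuting matrices over $R$ inside $M_n(R')$.** Let $c_1,\dots,c_r\in M_n(R)$ commute pairwise, and let $s$ lie in the $k$-subalgebra they generate. Put $K=k[x_1,\dots,x_r]$, and let $K$ act on the row vectors $W=R^n$, with $x_i$ acting as right multiplication by $c_i$. This is a $K$-module because the $c_i$ commute and $k$ acts centrally. Identify the columns $\varphi=(\varphi_1,\dots,\varphi_n)^{T}\in V^n$ with $W^\vee$ by
$$\varphi(w)=\sum_j\varphi_j(w_j),\qquad w=(w_1,\dots,w_n)\in R^n .$$
A matrix $A=(a_{ij})\in M_n(R)$ acts on $V^n$ by $(A\varphi)_i=\sum_ja_{ij}\varphi_j$. Then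
$$(A\varphi)(w)=\sum_{i}\Big(\sum_ja_{ij}\varphi_j\Big)(w_i)=\sum_{i,j}\varphi_j(w_ia_{ij})=\varphi(wA). \tag{6}$$
So $x_i\in K$ acts on $W^\vee=V^n$ as the matrix $c_i$. Choose a polynomial in $K$ whose value at $(c_1,\dots,c_r)$ is $s$; it acts on $V^n$ as the matrix $s$. Lemma 4, applied to this polynomial, gives an idempotent
$$e\in\operatorname{End}_K(V^n)\subseteq\operatorname{End}_k(V^n)=M_n(\operatorname{End}_k(V))=M_n(R')$$
with $s-e$ a unit of $\operatorname{End}_K(V^n)$, hence of $M_n(R')$. Being $K$-linear, $e$ commutes with all $c_i$.

**Step 3: iterate.** As in Section 4, the union makes the construction apply to its own output. Put $R_0=R$, $R_{m+1}=\operatorname{End}_k(R_m^\vee)\supseteq R_m$ and $R_\infty=\bigcup_mR_m$. A finite commuting family in $M_n(R_\infty)$ has finitely many entries, so it lies in some $M_n(R_m)$. Every $s$ in the $k$-subalgebra it generates lies there too. By Step 2 the required $e$, and the inverse of $s-e$, exist in $M_n(R_{m+1})\subseteq M_n(R_\infty)$. So $R_\infty$ has all the asserted properties except the bound on its cardinality.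

**Step 4: cut down to the right size.** Only a few elements of $R_\infty$ are needed, and we collect them step by step. Let $\kappa=\max(|R|,\aleph_0)$ and $R^{(0)}=R\subseteq R_\infty$. For every $n$, every finite commuting family in $M_n(R^{(j)})$ and every $s$ in the $k$-subalgebra it generates, choose one $e\in M_n(R_\infty)$ as in Step 3. Let $R^{(j+1)}$ be the subring of $R_\infty$ generated by $R^{(j)}$ and the entries of all these $e$ and of all the matrices $(s-e)^{-1}$.

Suppose $|R^{(j)}|\le\kappa$. Then there are at most $\kappa$ choices of $n$ and of a finite family. Each $s$ lies in $M_n(R^{(j)})$, because $k$ acts through its image in $R$, so there are at most $\kappa$ choices of $s$ as well. Each choice adds $2n^2$ elements, and a ring generated by at most $\kappa$ elements has at most $\kappa$ elements since $\kappa$ is infinite. So $|R^{(j+1)}|\le\kappa$. Hence $\widehat R=\bigcup_jR^{(j)}$ satisfies $|\widehat R|\le\kappa$. It contains the image of $k$, since $R$ does, so it is a $k$-subalgebra of $R_\infty$ containing $R$.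

A finite commuting family in $M_n(\widehat R)$ lies in some $M_n(R^{(j)})$. For $s$ in the $k$-subalgebra it generates, the chosen $e$ and the inverse of $s-e$ lie in $M_n(R^{(j+1)})\subseteq M_n(\widehat R)$. So $\widehat R$ has the required property.

**Step 5: strong cleanness of $M_n(\widehat R)$.** Take $r=1$ and $s=c_1\in M_n(\widehat R)$ arbitrary. Then $c_1=e+u$ with $u=c_1-e$ a unit, and $eu=ue$ because $e$ commutes with $c_1$. $\blacksquare$

## 9. Universal sentences, countable examples, and invariant basis number

**Subrings of strongly clean rings.** By Theorem B with $k=\mathbb Z$, the class of unital subrings of strongly clean rings is the class of all rings. A universal first-order sentence in the language of unital rings, that is, one of the form $\forall y_1\cdots\forall y_m\,\Phi$ with $\Phi$ quantifier-free, passes from a ring to its subrings. So every such sentence that holds in all strongly clean rings holds in all rings. The implication $ab=1\Rightarrow ba=1$ is one such sentence. Strong cleanness, even of all matrix rings simultaneously, forces no such condition that is not already valid in every ring.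

**Countable examples.** Let $k$ be a nonzero countable commutative ring, for instance a countable field. Then there is a countable strongly clean $k$-algebra $\widehat R$ that is not Dedekind finite, with all $M_n(\widehat R)$ strongly clean. Indeed, let $R=k\langle a,b\mid ab=1\rangle$, which is countable. The operators $a,b$ of Section 1 make sense on $k[x]$ over any commutative ring and satisfy $ab=1$, so they define an algebra homomorphism $R\to\operatorname{End}_k(k[x])$. Under it $ba$ sends the polynomial $1$ to $0\ne1$, so $ba\neq1$ in $R$. Theorem B gives $\widehat R\supseteq R$ with $|\widehat R|\le\aleph_0$, and there $ab=1\neq ba$.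

**Invariant basis number.** A strongly clean ring may even fail to have invariant basis number. Let $k$ be a field and $R=\operatorname{End}_k(k^{(\mathbb N)})$, with basis vectors $v_0,v_1,\dots$ of $k^{(\mathbb N)}$. For $j=0,1$ let $\sigma_j(v_i)=v_{2i+j}$, and let $\pi_j(v_{2i+j})=v_i$, with $\pi_j$ zero on the other basis vectors. Then $\pi_i\sigma_j$ is $1$ if $i=j$ and $0$ otherwise, and $\sigma_0\pi_0+\sigma_1\pi_1=1$. With
$$P=\begin{pmatrix}\sigma_0&\sigma_1\end{pmatrix}\in M_{1\times2}(R),\qquad Q=\begin{pmatrix}\pi_0\\ \pi_1\end{pmatrix}\in M_{2\times1}(R)$$
this says $PQ=I_1$ and $QP=I_2$, so $R\cong R^2$ as $R$-modules. These equations persist in the strongly clean ring $\widehat R\supseteq R$ of Theorem B. So $\widehat R$ is a nonzero strongly clean ring, with all matrix rings strongly clean, and $\widehat R\cong\widehat R^2$ as $\widehat R$-modules.
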